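\title{A sharp lower bound for higher-order Schwarz--Pick constants of simply connected domains}

\begin{abstract}
For simply connected domains $\Omega,\Pi\subsetneq\mathbb C$ let $C_n(\Omega,\Pi)$ be the best constant $C$ in the inequality $|f^{(n)}(z)|/n!\le C\,\lambda_\Omega(z)^n/\lambda_\Pi(f(z))$ for analytic maps $f:\Omega\to\Pi$, where $\lambda$ denotes the density of the Poincar\'e metric. We prove the conjecture of Avkhadiev and Wirths that $C_n(\Omega,\Pi)\ge 2^{n-1}$, and we show that conformal bijections already give this bound. For $n\ge2$ equality holds exactly when both domains are convex. We also compute $C_2(\Omega,\Pi)$ and give an explicit lower bound for $C_n(\Omega,\Pi)$ in terms of second coefficients of Riemann maps. The proof deforms the pair $(\Omega,\Pi)$ holomorphically to a pair of disks and applies the maximum principle.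
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Delta=\{z\in\mathbb C:|z|<1\}$. Let $D\subsetneq\mathbb C$ be a simply connected domain and $\varphi:\Delta\to D$ a Riemann map, that is, a conformal bijection. The density of the Poincar\'e metric of $D$ is defined by
\begin{equation}\label{eq:density}
\lambda_D(\varphi(\zeta))=\frac{1}{(1-|\zeta|^2)\,|\varphi'(\zeta)|},\qquad \zeta\in\Delta,
\end{equation}
so that $\lambda_\Delta(z)=(1-|z|^2)^{-1}$. Two Riemann maps differ by an automorphism $T$ of $\Delta$, and $(1-|\zeta|^2)|T'(\zeta)|=1-|T(\zeta)|^2$, so $\lambda_D$ does not depend on $\varphi$. If $\varphi(0)=z$, then $1/\lambda_D(z)=|\varphi'(0)|$. This number is the natural unit of length of $D$ at the point $z$.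

Let $\Omega,\Pi\subsetneq\mathbb C$ be simply connected and let $A(\Omega,\Pi)$ be the set of analytic maps $f:\Omega\to\Pi$. For $n\in\mathbb N$ put
\[
M_n(f,z)=\frac{|f^{(n)}(z)|\,\lambda_\Pi(f(z))}{n!\,\lambda_\Omega(z)^n},\qquad
C_n(\Omega,\Pi)=\sup_{f\in A(\Omega,\Pi)}\ \sup_{z\in\Omega}M_n(f,z).
\]
Thus $M_n(f,z)$ is the modulus of the $n$-th Taylor coefficient of $f$ at $z$ when lengths near $z$ and near $f(z)$ are measured in the natural units. For $n=1$ the Schwarz--Pick lemma says that $C_1(\Omega,\Pi)=1$ for every pair. For $n\ge2$ the constant is still unchanged when either domain is moved by a similarity $z\mapsto az+b$, but a conformal change of domain brings higher derivatives of the conformal map into the chain rule. So $C_n$ depends on the Euclidean shape of the two domains, and one asks how large and how small it can be.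

Let $\Lambda=\{z:\operatorname{Re}z>0\}$ and $\Sigma=\mathbb C\setminus(-\infty,-1/4]$. For $n\ge2$ the following is known:
\[
C_n(\Delta,\Delta)=C_n(\Delta,\Lambda)=2^{n-1},\qquad C_n(\Sigma,\Lambda)=\binom{2n-1}{n};
\]
$C_n(\Delta,\Pi)=2^{n-1}$ for every convex domain $\Pi$; and $C_n(\Omega,\Pi)\le4^{n-1}$ for all simply connected $\Omega,\Pi$, with equality when both domains are equal to $\Sigma$ up to similarity. In particular $C_n(\Omega,\Pi)$ is finite. Since $\binom{2n-1}{n}=\prod_{k=1}^{n-1}\frac{n+k}{k}\ge2^{n-1}$, the smallest of these values is the value $2^{n-1}$ of the disk. The problem, which we take from \cite{SP}, is to decide the following conjecture of Avkhadiev and Wirths: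
\begin{quote}
$C_n(\Omega,\Pi)\ge2^{n-1}$ for all simply connected domains $\Omega,\Pi\subsetneq\mathbb C$ and all $n\in\mathbb N$.
\end{quote}

\begin{theorem}\label{thm:main}
Let $\Omega,\Pi\subsetneq\mathbb C$ be simply connected and $n\in\mathbb N$. Then $C_n(\Omega,\Pi)\ge2^{n-1}$. The bound remains true if the supremum is taken only over conformal bijections $f:\Omega\to\Pi$.
\end{theorem}

The case of equality is governed by one number attached to each domain. For a locally univalent analytic function $\varphi:\Delta\to\mathbb C$ put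
\begin{equation}\label{eq:A}
A_\varphi(\zeta)=\frac12\Big((1-|\zeta|^2)\frac{\varphi''(\zeta)}{\varphi'(\zeta)}-2\bar\zeta\Big),
\end{equation}
and for a simply connected domain $D\subsetneq\mathbb C$ with Riemann map $\varphi$ let $\alpha(D)=\sup_{\zeta\in\Delta}|A_\varphi(\zeta)|$. We shall see in Section~\ref{sec:second} that $\alpha(D)$ does not depend on $\varphi$, that $\alpha(D)\ge1$, and that $\alpha(D)=1$ exactly for convex $D$.

\begin{theorem}\label{thm:sharp}
Let $\Omega,\Pi\subsetneq\mathbb C$ be simply connected, $n\ge2$, $S=\alpha(\Omega)+\alpha(\Pi)$ and $C=C_n(\Omega,\Pi)$.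
\begin{enumerate}
\item[(a)] For every $r\in(0,1)$,
\[
(n-1)(2r)^{n-2}(1-r^2)\,S\ \le\ C-\frac{(2r)^{2n-2}}{C}.
\]
\item[(b)] $C_n(\Omega,\Pi)=2^{n-1}$ if and only if both $\Omega$ and $\Pi$ are convex.
\item[(c)] $C_2(\Omega,\Pi)=\alpha(\Omega)+\alpha(\Pi)$.
\end{enumerate}
\end{theorem}

A lower bound for $C_n$ requires a good map and a good point, and for a domain with an arbitrary boundary there is no evident place to look. The proof avoids the search. It arranges a circle of conformal bijections $\Omega\to\Pi$ whose normalized $n$-th coefficients are the values on $|t|=1$ of an analytic function $H(t)$, and the value $H(0)$ is a coefficient for the pair $(\Delta,\Delta)$, which is explicit. The maximum principle then gives Theorem~\ref{thm:main}, and the Schwarz--Pick inequality for $H$ gives Theorem~\ref{thm:sharp}(a).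

Section~\ref{sec:normal} rewrites $C_n$ as a coefficient problem and treats the disk. Section~\ref{sec:second} settles $n=2$, where the idea is visible by hand. Sections~\ref{sec:deform} and~\ref{sec:first} construct $H$ and draw the two consequences. Section~\ref{sec:convex} proves the upper bound $2^{n-1}$ for convex pairs. Section~\ref{sec:targets} shows that $\Pi$ need not be simply connected.

\section{Normalized Riemann maps and the disk}\label{sec:normal}

We write $[w^n]\,g$ for the coefficient of $w^n$ in the power series of $g$ at $0$. The \emph{normalization} of an analytic function $\varphi$ on $\Delta$ with $\varphi'(0)\ne0$ is $F=(\varphi-\varphi(0))/\varphi'(0)$, so that $F(z)=z+\cdots$. Let $\mathcal F(D)$ be the set of normalizations of all Riemann maps $\Delta\to D$. A \emph{Schwarz function} is an analytic map $\omega:\Delta\to\Delta$ with $\omega(0)=0$. For $\zeta\in\Delta$ let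
\[
T_\zeta(z)=\frac{z+\zeta}{1+\bar\zeta z};
\]
every automorphism of $\Delta$ has the form $z\mapsto T_\zeta(cz)$ with $|c|=1$.

\begin{lemma}\label{lem:normal}
The numbers $M_n(f,z_0)$ with $f\in A(\Omega,\Pi)$ and $z_0\in\Omega$ are exactly the numbers
\begin{equation}\label{eq:normal}
\big|[w^n]\;G\big(\omega(F^{-1}(w))\big)\big|
\end{equation}
with $F\in\mathcal F(\Omega)$, $G\in\mathcal F(\Pi)$ and $\omega$ a Schwarz function. If $\omega$ is a rotation, then \eqref{eq:normal} equals $M_n(f,z_0)$ for a conformal bijection $f:\Omega\to\Pi$; if $f$ is a conformal bijection, then $\omega$ can be taken to be a rotation.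
\end{lemma}

\begin{proof}
Let $\varphi:\Delta\to\Omega$ and $\psi:\Delta\to\Pi$ be Riemann maps with normalizations $F$ and $G$, and let $z_0=\varphi(0)$. The rule $\omega=\psi^{-1}\circ f\circ\varphi$ is a one-to-one correspondence between the maps $f\in A(\Omega,\Pi)$ with $f(z_0)=\psi(0)$ and the Schwarz functions, and $f$ is bijective if and only if $\omega$ is an automorphism of $\Delta$ fixing $0$, that is, a rotation. From $\varphi=z_0+\varphi'(0)F$ we get $\varphi^{-1}(z_0+\varphi'(0)w)=F^{-1}(w)$, and therefore, for $w$ near $0$,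
\[
f\big(z_0+\varphi'(0)w\big)=\psi(0)+\psi'(0)\,G\big(\omega(F^{-1}(w))\big).
\]
Comparing coefficients of $w^n$ and using $|\varphi'(0)|=1/\lambda_\Omega(z_0)$ and $|\psi'(0)|=1/\lambda_\Pi(f(z_0))$, we see that \eqref{eq:normal} equals $M_n(f,z_0)$. Every pair $(f,z_0)$ occurs, because $\varphi(0)$ and $\psi(0)$ can be prescribed.
\end{proof}

For $n=1$ the quantity \eqref{eq:normal} is $|\omega'(0)|$. By Schwarz's lemma it is at most $1$, and it equals $1$ for every conformal bijection. This is Theorem~\ref{thm:main} for $n=1$.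

\begin{example}[The half-turn of the disk]\label{ex:disk}
Let $\Omega=\Pi=\Delta$ and $0<r<1$. We have
\begin{equation}\label{eq:u}
T_r(z)=r+(1-r^2)\,u(z),\qquad u(z)=\frac{z}{1+rz},
\end{equation}
so $u\in\mathcal F(\Delta)$. Take $F=G=u$ and $\omega(z)=cz$ with $|c|=1$. If $w=u(z)$, then $1/z=1/w-r$, hence
\[
\frac1{u(cz)}=\frac1c\Big(\frac1w-r\Big)+r=\frac{1-(1-c)rw}{cw},\qquad u\big(c\,u^{-1}(w)\big)=\frac{cw}{1-(1-c)rw}.
\]
The coefficient of $w^n$ has modulus $(|1-c|\,r)^{n-1}$. For $n\ge2$ it vanishes for $c=1$ and is largest for $c=-1$, when $f=T_r\circ(-\mathrm{id})\circ T_r^{-1}$ is the hyperbolic half-turn of the disk about the point $r$. We record this case: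
\begin{equation}\label{eq:k}
k(w):=u\big(-u^{-1}(w)\big)=\frac{-w}{1-2rw},\qquad [w^n]\,k=-(2r)^{n-1}.
\end{equation}
Letting $r\to1$ gives $C_n(\Delta,\Delta)\ge2^{n-1}$. The same identity holds for $r=1$, where $z/(1+z)$ maps $\Delta$ onto the half-plane $\operatorname{Re}w<\frac12$; so for two half-planes the value $2^{n-1}$ is taken by a single map. For the Koebe function $F(z)=z/(1-z)^2\in\mathcal F(\Sigma)$, the relation $1/F(z)=1/z-2+z$ gives $1/F(-z)=-1/F(z)-4$, so $F(-F^{-1}(w))=-w/(1+4w)$, and the half-turn produces the value $4^{n-1}$.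
\end{example}

The example suggests taking $\omega=-\mathrm{id}$ in general and looking for good $F$ and $G$. We close the section with the classical facts that will be used.
\begin{enumerate}
\item[(F1)] \emph{Schwarz--Pick inequality at $0$.} If $g$ is analytic in $\Delta$ and $|g|\le1$, then $|g'(0)|\le1-|g(0)|^2$.
\item[(F2)] \emph{Herglotz's theorem.} If $p$ is analytic in $\Delta$, $\operatorname{Re}p>0$ and $p(0)=1$, then there is a probability measure $\mu$ on the unit circle with $p(z)=\int\frac{1+yz}{1-yz}\,d\mu(y)$. In particular $p'(0)=2\int y\,d\mu(y)$, which gives Carath\'eodory's inequality $|p'(0)|\le2$.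
\item[(F3)] \emph{Convexity criterion.} If $\varphi$ is analytic in $\Delta$, $\varphi'\ne0$ and $\operatorname{Re}\big(1+\zeta\varphi''(\zeta)/\varphi'(\zeta)\big)>0$ in $\Delta$, then $\varphi$ is univalent and $\varphi(\Delta)$ is convex.
\item[(F4)] \emph{Marx--Strohh\"acker theorem.} If $F$ is univalent in $\Delta$ with convex image, $F(0)=0$ and $F'(0)=1$, then $\operatorname{Re}\big(F(z)/z\big)>\frac12$ in $\Delta$.
\end{enumerate}

\section{The second derivative}\label{sec:second}

For $n=2$ only the second coefficients of $F$ and $G$ enter \eqref{eq:normal}. The function $A_\varphi$ lists these coefficients.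

\begin{lemma}\label{lem:alpha}
Let $\varphi:\Delta\to D$ be a Riemann map. The normalization of $z\mapsto\varphi(T_\zeta(cz))$, $|c|=1$, has second coefficient $cA_\varphi(\zeta)$. Consequently
\[
\alpha(D)=\sup\big\{|[z^2]F|:F\in\mathcal F(D)\big\}=\sup\big\{[z^2]F:F\in\mathcal F(D),\ [z^2]F\ge0\big\},
\]
and $\alpha(D)$ does not depend on $\varphi$.
\end{lemma}

\begin{proof}
We have $T_\zeta'(0)=1-|\zeta|^2$ and $T_\zeta''(0)=-2\bar\zeta(1-|\zeta|^2)$. Hence
\[
\frac{(\varphi\circ T_\zeta)''(0)}{2(\varphi\circ T_\zeta)'(0)}=\frac{\varphi''(\zeta)T_\zeta'(0)^2+\varphi'(\zeta)T_\zeta''(0)}{2\varphi'(\zeta)T_\zeta'(0)}=A_\varphi(\zeta),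
\]
and replacing $z$ by $cz$ multiplies this quotient by $c$. Every Riemann map onto $D$ has the form $\varphi(T_\zeta(cz))$, and for each $\zeta$ some $c$ makes $cA_\varphi(\zeta)=|A_\varphi(\zeta)|$.
\end{proof}

\begin{example}[Sectors]\label{ex:sector}
Let $0<\beta\le2$ and let $D_\beta$ be the sector $|\arg z|<\pi\beta/2$, with Riemann map $\varphi(\zeta)=\big(\frac{1+\zeta}{1-\zeta}\big)^\beta$. Then $\varphi''/\varphi'=\frac{\beta-1}{1+\zeta}+\frac{\beta+1}{1-\zeta}=\frac{2(\beta+\zeta)}{1-\zeta^2}$, so
\[
A_\varphi(\zeta)=\frac{\beta(1-|\zeta|^2)+(\zeta-\bar\zeta)}{1-\zeta^2},\qquad |A_\varphi(\zeta)|^2=\frac{\beta^2a^2+b^2}{a^2+b^2},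
\]
where $a=1-|\zeta|^2$, $b=2\operatorname{Im}\zeta$, and $|1-\zeta^2|^2=a^2+b^2$. The points $\zeta=0$ and $\zeta\to i$ show that $\alpha(D_\beta)=\max(1,\beta)$. In particular $\alpha(\Lambda)=1$ and $\alpha(\Sigma)=2$, and Theorem~\ref{thm:sharp}(c) returns the values $C_2(\Sigma,\Lambda)=3$ and $C_2(\Sigma,\Sigma)=4$ listed in the introduction.
\end{example}

In the example $\alpha$ never drops below $1$, and it equals $1$ for the convex sectors. This is the general rule, and the proof of the inequality is the model for the proof of Theorem~\ref{thm:main}.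

\begin{lemma}\label{lem:convex}
We have $\alpha(D)\ge1$, with equality if and only if $D$ is convex.
\end{lemma}

\begin{proof}
Let $\varphi:\Delta\to D$ be a Riemann map and $0<r<1$. The function $A_\varphi$ is not analytic, because \eqref{eq:A} contains $|\zeta|^2$ and $\bar\zeta$. On the circle $\zeta=rt$, $|t|=1$, the first of these is constant, and the second becomes constant after multiplication by $t$:
\begin{equation}\label{eq:a}
tA_\varphi(rt)=a(t):=\frac{(1-r^2)\,t\,\varphi''(rt)}{2\varphi'(rt)}-r\qquad(|t|=1).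
\end{equation}
The function $a$ is analytic for $|t|<1/r$ and $a(0)=-r$. By the maximum principle $\alpha(D)\ge\max_{|t|=1}|a(t)|\ge r$, and $r\to1$ gives $\alpha(D)\ge1$.

Suppose $\alpha(D)=1$. Then $|2\zeta A_\varphi(\zeta)|\le2|\zeta|$, that is, $\big|(1-|\zeta|^2)\zeta\varphi''/\varphi'-2|\zeta|^2\big|\le2|\zeta|$. Taking real parts,
\[
\operatorname{Re}\frac{\zeta\varphi''(\zeta)}{\varphi'(\zeta)}\ge\frac{2|\zeta|^2-2|\zeta|}{1-|\zeta|^2}=-\frac{2|\zeta|}{1+|\zeta|}>-1,
\]
and $D$ is convex by (F3). Conversely, let $D$ be convex and $F(z)=z+a_2z^2+\cdots\in\mathcal F(D)$. The image of $F$ is similar to $D$, hence convex, and by (F4) the function $2F(z)/z-1=1+2a_2z+\cdots$ has positive real part. By (F2) $|a_2|\le1$, so $\alpha(D)\le1$ by Lemma~\ref{lem:alpha}.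
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
Let $F=z+a_2z^2+\cdots\in\mathcal F(\Omega)$, $G=z+b_2z^2+\cdots\in\mathcal F(\Pi)$, and let $\omega=c_1z+c_2z^2+\cdots$ be a Schwarz function. Then $F^{-1}(w)=w-a_2w^2+\cdots$, so $\omega(F^{-1}(w))=c_1w+(c_2-a_2c_1)w^2+\cdots$ and
\begin{equation}\label{eq:second}
[w^2]\;G\big(\omega(F^{-1}(w))\big)=c_2+b_2c_1^2-a_2c_1 .
\end{equation}
For $\omega=-\mathrm{id}$ this is $a_2+b_2$. Taking the supremum over $F$ and $G$ with $a_2,b_2\ge0$, we get $C_2(\Omega,\Pi)\ge\alpha(\Omega)+\alpha(\Pi)$ from Lemmas~\ref{lem:normal} and~\ref{lem:alpha}. For the opposite inequality, $|\omega(z)/z|\le1$ by Schwarz's lemma, so $|c_1|\le1$, and (F1) applied to $\omega(z)/z$ gives $|c_2|\le1-|c_1|^2$. Hence the modulus of \eqref{eq:second} is at most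
\[
1+(\alpha(\Pi)-1)|c_1|^2+\alpha(\Omega)|c_1|\le\alpha(\Pi)+\alpha(\Omega),
\]
where the last step uses $\alpha(\Pi)\ge1$.
\end{proof}

For $n=2$ everything is now proved except part (a): $C_2=\alpha(\Omega)+\alpha(\Pi)\ge2$, the lower bound came from $\omega=-\mathrm{id}$ and so from conformal bijections, and equality holds exactly for convex pairs. Two features of \eqref{eq:a} carry over to all $n$. First, $T_{rt}(tz)=tT_r(z)$ for $|t|=1$, so by Lemma~\ref{lem:alpha} the number $a(t)$ is the second coefficient of the normalization of the Riemann map $z\mapsto\varphi(tT_r(z))$, in which $t$ enters analytically. Second, $a(0)=-r$ is the second coefficient of the map $u\in\mathcal F(\Delta)$ of Example~\ref{ex:disk}. One feature does not carry over: for $n\ge3$ the coefficient in \eqref{eq:normal} is no longer a sum of a term for $\Omega$ and a term for $\Pi$. The maximum principle has to be applied to the whole coefficient at once.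

\section{Deformation to the disk}\label{sec:deform}

Fix $n\ge2$, $r\in(0,1)$ and Riemann maps $\varphi:\Delta\to\Omega$ and $\psi:\Delta\to\Pi$. The functions $u$ and $k$ are those of \eqref{eq:u} and \eqref{eq:k}.

For $|t|=1$ let $F_t\in\mathcal F(\Omega)$ and $G_t\in\mathcal F(\Pi)$ be the normalizations of $z\mapsto\varphi(tT_r(z))$ and $z\mapsto\psi(tT_r(z))$. We want to continue the coefficients of $F_t$ and $G_t$ analytically into $|t|<1$. By \eqref{eq:u}, $tT_r(z)=rt+(1-r^2)t\,u(z)$, and Taylor's formula for $\varphi$ at $rt$ gives, for $z$ near $0$,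
\[
\varphi(tT_r(z))-\varphi(rt)=\sum_{j\ge1}\frac{\varphi^{(j)}(rt)}{j!}\big((1-r^2)t\big)^ju(z)^j .
\]
The derivative at $z=0$ is $\varphi'(rt)(1-r^2)t$. Dividing by it, and doing the same for $\psi$, we obtain
\begin{equation}\label{eq:factor}
F_t=P_t\circ u,\qquad G_t=Q_t\circ u,
\end{equation}
where $P_t(y)=\sum_{j\ge1}A_j(t)y^j$, $Q_t(y)=\sum_{j\ge1}B_j(t)y^j$ and
\begin{equation}\label{eq:AB}
A_j(t)=\frac{\varphi^{(j)}(rt)}{j!\,\varphi'(rt)}\big((1-r^2)t\big)^{j-1},\qquad
B_j(t)=\frac{\psi^{(j)}(rt)}{j!\,\psi'(rt)}\big((1-r^2)t\big)^{j-1}.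
\end{equation}
The factorization \eqref{eq:factor} separates the part $u$, which belongs to the disk and does not depend on $t$, from the parts $P_t$ and $Q_t$, which measure how far $\varphi$ and $\psi$ are from linear maps. The formulas \eqref{eq:AB} define analytic functions on the disk $|t|<1/r$, because $\varphi'$ and $\psi'$ have no zeros. Moreover $A_1=B_1=1$, and $A_j$ and $B_j$ vanish at $t=0$ to order at least $j-1$.

For every $t$ with $|t|<1/r$ we regard $P_t$ and $Q_t$ as formal power series of the form $y+\cdots$, let $P_t^{-1}$ be the compositional inverse, and put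
\begin{equation}\label{eq:H}
H(t)=[w^n]\;Q_t\big(k(P_t^{-1}(w))\big).
\end{equation}

\begin{proposition}\label{prop:H}
The function $H$ is analytic for $|t|<1/r$, and:
\begin{enumerate}
\item[(i)] if $|t|=1$, then $|H(t)|=M_n(f,z_0)$ for some conformal bijection $f:\Omega\to\Pi$ and some $z_0\in\Omega$; in particular $|H(t)|\le C_n(\Omega,\Pi)$;
\item[(ii)] $H(0)=-(2r)^{n-1}$.
\end{enumerate}
\end{proposition}

\begin{proof}
Comparing coefficients in $P_t(P_t^{-1}(w))=w$ determines $[w^m]P_t^{-1}$ recursively as a polynomial in $A_2,\dots,A_m$, since $A_1=1$. The coefficient of $w^n$ in a composition of series without constant terms is a polynomial in their coefficients of order at most $n$. Hence $H$ is a polynomial in $A_2,\dots,A_n,B_2,\dots,B_n$ with coefficients depending only on $r$ and $n$, and it is analytic where the $A_j$ and $B_j$ are.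

(i) Let $|t|=1$. By \eqref{eq:factor} and \eqref{eq:k}, near $w=0$,
\[
G_t\big(-F_t^{-1}(w)\big)=Q_t\Big(u\big(-u^{-1}(P_t^{-1}(w))\big)\Big)=Q_t\big(k(P_t^{-1}(w))\big).
\]
All series converge near $0$, so $|H(t)|$ is the number \eqref{eq:normal} for $F_t$, $G_t$ and the rotation $\omega=-\mathrm{id}$. Lemma~\ref{lem:normal} gives the claim.

(ii) At $t=0$ both $P_0$ and $Q_0$ are the identity, so $H(0)=[w^n]\,k=-(2r)^{n-1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The case $n=1$ was treated after Lemma~\ref{lem:normal}. Let $n\ge2$ and $r\in(0,1)$. The function $H$ is analytic in a neighborhood of the closed unit disk, so by the maximum principle there is $t$ with $|t|=1$ and $|H(t)|\ge|H(0)|=(2r)^{n-1}$. By Proposition~\ref{prop:H}(i), some conformal bijection $f:\Omega\to\Pi$ and some $z_0\in\Omega$ satisfy $M_n(f,z_0)\ge(2r)^{n-1}$. Letting $r\to1$, we see that the supremum of $M_n(f,z_0)$ over conformal bijections is at least $2^{n-1}$.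
\end{proof}

\begin{remark}
For $0<|t|<1$ the map $z\mapsto\varphi(tT_r(z))$ is a Riemann map onto the subdomain $\varphi(\{|\zeta|<|t|\})$ of $\Omega$, and the same Taylor expansion shows that its normalization is $P_t\circ u$. So $|H(t)|$ is a half-turn coefficient for a pair of subdomains. As $t\to0$ their normalized Riemann maps tend to $u$, and the pair $(\Omega,\Pi)$ is deformed to $(\Delta,\Delta)$.
\end{remark}

\begin{example}\label{ex:low}
We have $P_t^{-1}(w)=w-A_2w^2+(2A_2^2-A_3)w^3+\cdots$ and $k(y)=-y-2ry^2-4r^2y^3-\cdots$, so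
\[
s:=k(P_t^{-1}(w))=-w+(A_2-2r)w^2+(A_3-2A_2^2+4rA_2-4r^2)w^3+\cdots .
\]
Substituting in $Q_t(s)=s+B_2s^2+B_3s^3+\cdots$, with $s^2=w^2-2(A_2-2r)w^3+\cdots$, we find
\begin{align*}
n=2:&\quad H=-2r+A_2+B_2,\\
n=3:&\quad H=-4r^2+4r(A_2+B_2)+A_3-B_3-2A_2^2-2A_2B_2 .
\end{align*}
For $n=2$ this is the sum of the function $a=A_2-r$ of \eqref{eq:a} and its counterpart for $\psi$. For $n=3$ the mixed term $A_2B_2$ couples the two domains.
\end{example}

\section{The derivative of $H$ and the case of equality}\label{sec:first}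

The maximum principle used only the value $H(0)$. If $C_n$ is close to $|H(0)|$, then $H$ is a bounded function that almost takes its bound at the center of the disk, and by (F1) its derivative there must be small. The derivative $H'(0)$ turns out to be a multiple of the sum of the second coefficients of $\varphi$ and $\psi$, and this links $C_n$ to $\alpha$ for every $n$.

\begin{lemma}\label{lem:deriv}
Let $a_2=\varphi''(0)/(2\varphi'(0))$ and $b_2=\psi''(0)/(2\psi'(0))$. Then
\[
H'(0)=(n-1)(2r)^{n-2}(1-r^2)(a_2+b_2).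
\]
\end{lemma}

\begin{proof}
Since $H$ is a polynomial in the $A_j$ and $B_j$, we may compute modulo $t^2$; the sign $\equiv$ means that all coefficients of two series in $w$ agree modulo $t^2$. By \eqref{eq:AB}, $A_2\equiv pt$ and $B_2\equiv qt$ with $p=(1-r^2)a_2$ and $q=(1-r^2)b_2$, while $A_j\equiv B_j\equiv0$ for $j\ge3$. Thus $P_t(y)\equiv y+pty^2$ and $Q_t(y)\equiv y+qty^2$. Since $(w-ptw^2)+pt(w-ptw^2)^2\equiv w$, we have $P_t^{-1}(w)\equiv w-ptw^2$. Therefore
\[
Q_t\big(k(P_t^{-1}(w))\big)\equiv k(w-ptw^2)+qt\,k(w)^2\equiv k(w)-pt\,w^2k'(w)+qt\,k(w)^2 .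
\]
Now $k'(w)=-(1-2rw)^{-2}$ and $k(w)^2=w^2(1-2rw)^{-2}$, so the two first-order terms have the same shape:
\[
Q_t\big(k(P_t^{-1}(w))\big)\equiv k(w)+t\,(p+q)\,\frac{w^2}{(1-2rw)^2}.
\]
Finally $[w^n]\,w^2(1-2rw)^{-2}=(n-1)(2r)^{n-2}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
The constant $C$ is finite, and it is positive by Theorem~\ref{thm:main}. Fix $r$, and let $\varphi$ and $\psi$ be any Riemann maps with $a_2\ge0$ and $b_2\ge0$. By Proposition~\ref{prop:H}(i) and the maximum principle, $|H|\le C$ on the closed unit disk. Inequality (F1) for $g=H/C$ reads $|H'(0)|\le C-|H(0)|^2/C$, that is,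
\[
(n-1)(2r)^{n-2}(1-r^2)(a_2+b_2)\le C-\frac{(2r)^{2n-2}}{C}.
\]
The right side does not depend on $\varphi$ and $\psi$, which may be chosen independently. By Lemma~\ref{lem:alpha} the suprema of $a_2$ and $b_2$ over such choices are $\alpha(\Omega)$ and $\alpha(\Pi)$.
\end{proof}

\begin{corollary}\label{cor:explicit}
For $n\ge2$ and $r\in(0,1)$ put $c_r=(n-1)(2r)^{n-2}(1-r^2)\big(\alpha(\Omega)+\alpha(\Pi)\big)$. Then
\[
C_n(\Omega,\Pi)\ge\frac12\Big(c_r+\sqrt{c_r^2+4(2r)^{2n-2}}\Big).
\]
\end{corollary}

\begin{proof}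
Part (a) says $C^2-c_rC-(2r)^{2n-2}\ge0$. The quadratic has one negative and one positive root, and $C>0$, so $C$ is at least the positive root.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b), ``only if'']
Suppose $C=2^{n-1}$. The right side of (a) is then $2^{n-1}(1-r^{2n-2})$. Both sides of (a) vanish as $r\to1$, so we compare them to first order. Dividing by $1-r^2$ gives
\[
(n-1)(2r)^{n-2}S\le2^{n-1}\big(1+r^2+\dots+r^{2n-4}\big).
\]
As $r\to1$ this becomes $(n-1)2^{n-2}S\le(n-1)2^{n-1}$, so $S\le2$; here $n\ge2$ is needed. By Lemma~\ref{lem:convex}, $\alpha(\Omega)\ge1$ and $\alpha(\Pi)\ge1$, hence both equal $1$, and both domains are convex.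
\end{proof}

\section{The upper bound for convex pairs}\label{sec:convex}

In view of Theorem~\ref{thm:main}, the ``if'' part of Theorem~\ref{thm:sharp}(b) follows from the next statement. It is a theorem of Avkhadiev and Wirths \cite{AW}; we include a short self-contained proof.

\begin{proposition}\label{prop:upper}
If $\Omega,\Pi\subsetneq\mathbb C$ are convex domains and $n\ge2$, then $C_n(\Omega,\Pi)\le2^{n-1}$.
\end{proposition}

\begin{proof}
Let $F\in\mathcal F(\Omega)$, $G\in\mathcal F(\Pi)$, and let $\omega$ be a Schwarz function. For $h$ analytic in $\Delta$ put $\mathcal L(h)=[w^n]\,h(F^{-1}(w))$. By Lemma~\ref{lem:normal} we have to show $|\mathcal L(G\circ\omega)|\le2^{n-1}$. The coefficient depends linearly on $h=G\circ\omega$ and nonlinearly on $F$. We remove the inverse function, use linearity to replace $h$ by maps onto a half-plane, and then estimate.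

\emph{Step 1: removing the inverse.} The Lagrange--B\"urmann formula states
\begin{equation}\label{eq:LB}
\mathcal L(h)=\frac1n\,[z^{n-1}]\;h'(z)\Big(\frac{z}{F(z)}\Big)^n .
\end{equation}
Indeed, $n\mathcal L(h)=[w^{n-1}](h\circ F^{-1})'(w)=\frac1{2\pi i}\oint(h\circ F^{-1})'(w)\,w^{-n}\,dw$, and the substitution $w=F(z)$ turns this into $\frac1{2\pi i}\oint h'(z)F(z)^{-n}\,dz$ over a small circle about $0$. By \eqref{eq:LB}, $\mathcal L(h)$ is a fixed linear combination of $h'(0),\dots,h^{(n)}(0)$. These are Cauchy integrals over $|z|=\frac12$, so $\mathcal L$ commutes with the integrals below, whose integrands are continuous in both variables.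

\emph{Step 2: reduction to half-plane maps.} Since $\Pi$ is convex, (F4) shows that $2G(z)/z-1$ has positive real part. By (F2) and $\frac12\big(1+\frac{1+yz}{1-yz}\big)=\frac1{1-yz}$ there is a probability measure $\mu$ on $|y|=1$ with $G(z)=\int\frac{z}{1-yz}\,d\mu(y)$. Hence
\[
G\circ\omega=\int\bar y\,s_y\,d\mu(y),\qquad s_y=\frac{y\omega}{1-y\omega},
\]
and $|\mathcal L(G\circ\omega)|\le\max_{|y|=1}|\mathcal L(s_y)|$. Fix $y$. The function $1+2s_y=\frac{1+y\omega}{1-y\omega}$ has positive real part and equals $1$ at $0$. By (F2) and $\frac{1+xz}{1-xz}=1+\frac{2xz}{1-xz}$ there is a probability measure $\nu_y$ on $|x|=1$ with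
\[
s_y=\int l_x\,d\nu_y(x),\qquad l_x(z)=\frac{xz}{1-xz}.
\]
So $|\mathcal L(s_y)|\le\max_{|x|=1}|\mathcal L(l_x)|$, and it suffices to prove $|\mathcal L(l_x)|\le2^{n-1}$ for $|x|=1$.

\emph{Step 3: expanding $(z/F)^n$.} Since $\Omega$ is convex, $W=F(z)/z$ satisfies $\operatorname{Re}W>\frac12$ by (F4). This is equivalent to $|1-W|<|W|$, that is, $|1/W-1|<1$. So $z/F(z)-1$ is a Schwarz function, and by Schwarz's lemma $z/F(z)=1+zg(z)$ with $|g|\le1$ in $\Delta$. With $l_x'(z)=x(1-xz)^{-2}$, formula \eqref{eq:LB} and the binomial theorem give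
\begin{equation}\label{eq:binom}
\mathcal L(l_x)=\frac xn\sum_{j=0}^{n-1}\binom nj\,[z^{n-j-1}]\;\frac{g(z)^j}{(1-xz)^2};
\end{equation}
the term $j=n$ does not contribute to the coefficient of $z^{n-1}$.

\emph{Step 4: Fej\'er means.} Fix $j$, let $N=n-j$ and $g^j=\sum_m\gamma_mz^m$. From $(1-xz)^{-2}=\sum_{i\ge0}(i+1)x^iz^i$ we get
\[
[z^{N-1}]\frac{g(z)^j}{(1-xz)^2}=\sum_{m=0}^{N-1}(N-m)x^{N-1-m}\gamma_m=Nx^{N-1}\sum_{m=0}^{N-1}\Big(1-\frac mN\Big)\gamma_m\bar x^{\,m}.
\]
Estimating each $\gamma_m$ separately by $1$ would bound the last sum only by $(N+1)/2$. The weights $1-m/N$, however, are those of the Fej\'er kernel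
\[
K_N(\theta)=\sum_{|m|<N}\Big(1-\frac{|m|}N\Big)e^{im\theta}=\frac1N\Big|\sum_{i=0}^{N-1}e^{\sqrt{-1}\,i\theta}\Big|^2,
\]
where $e^{im\theta}$ has its usual meaning and the last sum runs over the integers $0,\dots,N-1$. The kernel is nonnegative and has mean value $1$ over $[0,2\pi]$. For $0<\rho<1$,
\[
\sum_{m=0}^{N-1}\Big(1-\frac mN\Big)\gamma_m\rho^m\bar x^{\,m}=\frac1{2\pi}\int_0^{2\pi}g\big(\rho\bar xe^{-i\theta}\big)^jK_N(\theta)\,d\theta,
\]
so the left side has modulus at most $1$, and this persists as $\rho\to1$. Each coefficient in \eqref{eq:binom} therefore has modulus at most $n-j$, and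
\[
|\mathcal L(l_x)|\le\frac1n\sum_{j=0}^{n-1}\binom nj(n-j)=\sum_{j=0}^{n-1}\binom{n-1}j=2^{n-1}.\qedhere
\]
\end{proof}

Convexity entered twice, each time through (F4): for $\Pi$ in Step 2 and for $\Omega$ in Step 3. Neither use can be dropped, since by Theorem~\ref{thm:main} and the ``only if'' part of Theorem~\ref{thm:sharp}(b) we have $C_n(\Omega,\Pi)>2^{n-1}$ for $n\ge2$ as soon as one of the domains is not convex.

\section{Multiply connected targets}\label{sec:targets}

The two domains play different roles: the Riemann map of $\Omega$ is inverted, while that of $\Pi$ is used only through $\psi'\ne0$, formula \eqref{eq:density} and the existence of $\omega$. For this reason, in all statements of Theorems~\ref{thm:main} and~\ref{thm:sharp} the domain $\Pi$ may be any domain whose complement in $\mathbb C$ has at least two points. The conformal bijections in Theorem~\ref{thm:main} are then replaced by covering maps $\Omega\to\Pi$, and part (a) of Theorem~\ref{thm:sharp} is regarded as void if $C=\infty$.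

Recall that such a domain has an analytic universal covering $\psi:\Delta\to\Pi$, that $\psi'\ne0$, that $\psi(0)$ can be prescribed, and that the universal coverings are exactly the maps $\psi\circ T$ with $T$ an automorphism of $\Delta$. One defines $\lambda_\Pi$, $\mathcal F(\Pi)$ and $\alpha(\Pi)\in[0,\infty]$ as before, with coverings in place of Riemann maps. The proofs change as follows.

In Lemma~\ref{lem:normal}, given $f$ and $z_0=\varphi(0)$, choose $\psi$ with $\psi(0)=f(z_0)$. As $\Delta$ is simply connected, $f\circ\varphi$ lifts to a Schwarz function $\omega$ with $\psi\circ\omega=f\circ\varphi$. Conversely every Schwarz function defines $f=\psi\circ\omega\circ\varphi^{-1}\in A(\Omega,\Pi)$, and $f$ is a covering map if $\omega$ is a rotation. The comparison of coefficients is unchanged. Lemma~\ref{lem:alpha} and the inequality $\alpha(\Pi)\ge1$ use only $\psi'\ne0$ and the description of all coverings. If $\alpha(\Pi)=1$, then (F3) shows that $\psi$ is univalent with convex image; if $\Pi$ is convex, it is simply connected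 and $\psi$ is a Riemann map. So Lemma~\ref{lem:convex} holds, and Section~\ref{sec:convex} needs no change. The proof of Theorem~\ref{thm:sharp}(c) applies verbatim, with the identity read in $[0,\infty]$. In Sections~\ref{sec:deform} and~\ref{sec:first} the functions $B_j$ are analytic because $\psi'\ne0$. Finiteness of $C$ is assumed in (a), and it is part of the hypothesis in the ``only if'' direction of (b).

The simple connectivity of $\Omega$ cannot be dropped in the same way. Let $\Omega=\mathbb C\setminus\{0,1\}$, with $\lambda_\Omega$ defined by a universal covering, and $\Pi=\Delta$. Every $f\in A(\Omega,\Pi)$ is bounded, extends to an entire function and is constant by Liouville's theorem, so $C_n(\Omega,\Pi)=0$ for all $n$.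

\begin{thebibliography}{9}

\bibitem{AW}
Avkhadiev and Wirths, \emph{The punishing factors for convex pairs are $2^{n-1}$}, Rev. Mat. Iberoamericana \textbf{23} (2007).

\bibitem{SP}
\emph{Schwarz--Pick inequalities for convex domains}, doi:10.2996/kmj/1183475516,
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal+article\allowbreak\&isResultClick=\allowbreak True\allowbreak\&urlId=\allowbreak 10.2996\%2Fkmj\%2F1183475516}.

\end{thebibliography}
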